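\title{The birth of five-dimensional homology in the Vietoris--Rips filtration of the two-sphere}

\begin{abstract}
Let $d\approx1.701302$ be the distance between two vertices of a regular icosahedron inscribed in the unit sphere $S^2$ that are neither adjacent nor antipodal. We prove that the fifth homology with coefficients in $\mathbb Z/2$ of the Vietoris--Rips complex of $S^2$, with the chordal metric, vanishes at every scale $r<d$ and is nonzero at $r=d$; this confirms a conjectured value. Over any field, the complex has the homology of $S^2$ for $r<\sqrt{8/3}$ and the reduced homology of $SO(3)/A_4$, shifted up by three degrees, for $\sqrt{8/3}<r<d$. The proof combines a classification, by an area estimate for a spherical graph, of the finite sets of diameter at most $d$ in which no point can move so as to shorten all its longest chords, with a double complex that restores the topology of the sphere to the vertex set.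
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $S^2=\{x\in\mathbb R^3:|x|=1\}$ carry the chordal metric $|x-y|$. For $r>0$ the \emph{Vietoris--Rips complex} $\operatorname{VR}_r$ is the abstract simplicial complex whose vertices are the points of $S^2$ and whose simplices are the nonempty finite sets $\sigma\subset S^2$ with $\operatorname{diam}\sigma\le r$. The sphere enters only through its distances: the vertex set is uncountable and carries no topology, and homology means simplicial homology with coefficients in a field $\Bbbk$. The complexes grow with $r$, and for $r\ge2$ every finite set is a simplex, so that all reduced homology vanishes. The \emph{birth value} of $H_k$ over $\Bbbk$ is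
\[
\inf\{r>0: H_k(\operatorname{VR}_r;\Bbbk)\ne0\},
\]
the first scale at which the filtration has a $k$-dimensional hole.

Let $a=4/\sqrt{10+2\sqrt5}\approx1.051462$ be the edge length of a regular icosahedron inscribed in $S^2$, let $\varphi=(1+\sqrt5)/2$, and let $d=\varphi a\approx1.701302$ be the distance between two vertices that are neither adjacent nor antipodal. Then
\[
a^2=\frac{8}{5+\sqrt5}=2-\frac2{\sqrt5},\qquad d^2=\frac{3+\sqrt5}2\Bigl(2-\frac2{\sqrt5}\Bigr)=2+\frac2{\sqrt5}.
\]
It is conjectured in \cite{giessen} that the birth value of $H_5$ over $\mathbb Z/2$ equals $d$. We prove this.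

\begin{theorem}\label{thm:main}
$H_5(\operatorname{VR}_r;\mathbb Z/2)=0$ for all $0<r<d$, and $H_5(\operatorname{VR}_d;\mathbb Z/2)\ne0$. Hence the birth value of $H_5$ over $\mathbb Z/2$ is $d$, and the infimum is attained.
\end{theorem}

Here is why one would guess $d$. Take $m$ lines through the origin, spanned by unit vectors $w_1,\dots,w_m$, and put $\kappa=\max_{i\ne j}|\langle w_i,w_j\rangle|$. If $2+2\kappa\le r^2<4$, a subset of $\{\pm w_1,\dots,\pm w_m\}$ has diameter at most $r$ exactly when it contains no antipodal pair. These subsets form the boundary of the $m$-dimensional cross-polytope, a sphere of dimension $m-1$ inside $\operatorname{VR}_r$. For a $5$-sphere we need six lines. The symmetric $3\times3$ matrix $S=\sum_i w_iw_i^{\top}$ then has trace $6$, so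
\[
6+30\kappa^2\ \ge\ \sum_{i,j}\langle w_i,w_j\rangle^2=\operatorname{tr}S^2\ \ge\ \tfrac13(\operatorname{tr}S)^2=12 .
\]
Thus $\kappa\ge1/\sqrt5$ and $r\ge d$, and the six diagonals of the icosahedron attain the bound. So $d$ is the first scale at which a $5$-sphere of this kind appears.

The heuristic does not exclude homology classes of another origin, and it can fail. In degree $2$ it predicts $\sqrt2$, from the octahedron, whereas $H_2(\operatorname{VR}_r)\neq0$ for all small $r$. In degree $5$ it fails in characteristic $3$. Both facts are part of our second theorem. To state it, put $r_0=\sqrt{8/3}\approx1.633$, the edge length of an inscribed regular tetrahedron; let $A_4\subset SO(3)$ be the rotation group of such a tetrahedron and $Y=SO(3)/A_4$, a closed $3$-manifold whose points correspond to the inscribed regular tetrahedra. Let $P=\{N,y_0,\dots,y_4\}$, where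
\begin{equation}\label{eq:P}
N=(0,0,1),\qquad y_i=\Bigl(\tfrac2{\sqrt5}\cos\tfrac{2\pi i}5,\ \tfrac2{\sqrt5}\sin\tfrac{2\pi i}5,\ -\tfrac1{\sqrt5}\Bigr)\quad(i\in\mathbb Z/5).
\end{equation}
The set $P$ consists of a vertex of an inscribed icosahedron and the five vertices at distance $d$ from it.

\begin{theorem}\label{thm:all}
Let $\Bbbk$ be a field.
\begin{enumerate}
\item[(1)] For $r<r_0$, $H_*(\operatorname{VR}_r;\Bbbk)\cong H_*(S^2;\Bbbk)$. For $r_0<r<d$, $\tilde H_k(\operatorname{VR}_r;\Bbbk)\cong\tilde H_{k-3}(Y;\Bbbk)$ for all $k$. If $\operatorname{char}\Bbbk\ne3$, this is $\Bbbk$ for $k=6$ and $0$ otherwise; if $\operatorname{char}\Bbbk=3$, it is $\Bbbk$ for $k=4,5,6$ and $0$ otherwise.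
\item[(2)] The birth value of $H_5$ over $\Bbbk$ is $d$, attained, if $\operatorname{char}\Bbbk\ne3$, and it is $r_0$, not attained, if $\operatorname{char}\Bbbk=3$.
\item[(3)] If $\operatorname{char}\Bbbk\neq3$, then $H_5(\operatorname{VR}_d;\Bbbk)$ is isomorphic to the direct sum of copies of $\Bbbk$ indexed by the subsets of $S^2$ congruent to $P$. There is $\varepsilon>0$ such that $H_5(\operatorname{VR}_d;\mathbb Z/2)\to H_5(\operatorname{VR}_r;\mathbb Z/2)$ is nonzero for all $r\in[d,d+\varepsilon)$.
\end{enumerate}
\end{theorem}

The nonvanishing at $d$ is short (Section~\ref{sec:cycle}). The vanishing below $d$ takes three steps. Let $\operatorname{VR}_{<r}$ be the subcomplex of sets of diameter less than $r$. In Section~\ref{sec:closed} we show that passing from $\operatorname{VR}_{<r}$ to $\operatorname{VR}_r$ changes homology only through \emph{locked} sets: sets of diameter $r$ in which no point can move so as to shorten all its chords of length $r$. Section~\ref{sec:locked} classifies the locked sets of diameter at most $d$: there are only the regular tetrahedron and $P$. Section~\ref{sec:open} computes $H_*(\operatorname{VR}_{<r})$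 for $r\le d$ from the open manifolds of tuples of diameter less than $r$, where the classification supplies a flow that decreases the diameter. The theorems are assembled in Sections~\ref{sec:proofs} and~\ref{sec:after}. Theorem~\ref{thm:main} does not use the classification at $r=d$ itself.

\section{Preliminaries}\label{sec:prelim}

Homology has coefficients in the field $\Bbbk$ unless other coefficients are shown. For $Z\subset S^2$, $\operatorname{VR}_{<r}(Z)$ is the full subcomplex of $\operatorname{VR}_{<r}$ on the vertex set $Z$. The angular distance is $\rho(x,y)=\arccos\langle x,y\rangle$, and $x^\perp$ is the tangent plane of $S^2$ at $x$. Since $|x-y|^2=2-2\langle x,y\rangle$,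
\begin{equation}\label{eq:kappa}
|x-y|\le r\iff\langle x,y\rangle\ge-\kappa_r,\qquad \kappa_r:=\tfrac{r^2}2-1,
\end{equation}
and the same holds with strict inequalities and with equalities. The three scales that matter have $\kappa_{r_0}=\frac13$, $\kappa_d=\frac1{\sqrt5}$, $\kappa_{\sqrt3}=\frac12$, so $r_0<d<\sqrt3$.

\subsection{Sets that surround the origin}

A finite subset of $S^2$ lies in an open hemisphere exactly when its convex hull misses the origin. Sets in a hemisphere can be contracted; the others are large.

\begin{lemma}\label{lem:hull}
Let $\Sigma\subset S^2$ be finite with $0\in\operatorname{conv}\Sigma$.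
\begin{enumerate}
\item[(a)] $\operatorname{diam}\Sigma\ge r_0$, and if equality holds, $\Sigma$ contains the vertex set of a regular tetrahedron.
\item[(b)] If $0$ is not an interior point of $\operatorname{conv}\Sigma$, then $\operatorname{diam}\Sigma\ge\sqrt3$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $0=\sum_{i=1}^k\lambda_iw_i$ with $w_i\in\Sigma$, $\lambda_i>0$, $\sum\lambda_i=1$; then $k\ge2$. Put $\kappa=\max_{i\ne j}(-\langle w_i,w_j\rangle)\geq-1$ and $s=\sum\lambda_i^2\ge\frac1k$. Then
\[
0=\Bigl|\sum\lambda_iw_i\Bigr|^2\ge s-\kappa\sum_{i\neq j}\lambda_i\lambda_j=s-\kappa(1-s),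
\]
so $0\le(1+\kappa)s\le\kappa$, hence $(1+\kappa)/k\le\kappa$ and $\kappa\ge\frac1{k-1}$. By Carath\'eodory's theorem we may take $k\le4$, which gives $\kappa\ge\frac13$. If $\kappa=\frac13$, then $k=4$, $s=\frac14$, the displayed inequality is an equality, and all $\langle w_i,w_j\rangle$ with $i\ne j$ equal $-\frac13$. This proves (a). In (b) there is a supporting plane of $\operatorname{conv}\Sigma$ through $0$; then $0$ is in the hull of the points of $\Sigma$ in that plane, so we may take $k\le3$, and $\kappa\ge\frac12$.
\end{proof}

\subsection{The tetrahedron and the set $P$}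

From now on a \emph{tetrahedron} is a set $T$ of four unit vectors with pairwise inner products $-\frac13$. Then $|\sum_{t\in T}t|^2=4-\frac{12}3=0$. Every bijection between two tetrahedra preserves inner products, hence extends to a unique orthogonal map, and a transposition of $t,t'\in T$ extends to the reflection in $(t-t')^\perp$. Therefore the rotations preserving $T$ act as the even permutations, and any two tetrahedra differ by a rotation.

\begin{lemma}\label{lem:tet}
Let $T$ be a tetrahedron and $v\in S^2$. Then $\max_{t\in T}\langle v,t\rangle\ge\frac13$, with equality only if $v\in-T$. Consequently $T$ is a maximal simplex of $\operatorname{VR}_{r_0}$: if $|y-t|\le r_0$ for all $t\in T$, then $y\in T$.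
\end{lemma}

\begin{proof}
The matrix $S=\sum_t tt^\top$ satisfies $St'=t'-\frac13\sum_{t\ne t'}t=\frac43t'$ for $t'\in T$, so $S=\frac43I$ and $\sum_t\langle v,t\rangle^2=\frac43$. Suppose that $b_t:=\frac13-\langle v,t\rangle\ge0$ for all $t$. Since $\sum_t\langle v,t\rangle=0$, we get $\sum b_t=\frac43$ and $\sum b_t^2=\frac49+\frac43=\frac{16}9=(\sum b_t)^2$. So all products $b_tb_{t'}$ with $t\ne t'$ vanish, one $b_t$ equals $\frac43$, and $v=-t$; the maximum is then $\frac13$. For the last claim take $v=-y$ and use \eqref{eq:kappa}.
\end{proof}

From $\cos\frac{2\pi}5=\frac{\sqrt5-1}4$ and $\cos\frac{4\pi}5=-\frac{\sqrt5+1}4$, the points \eqref{eq:P} satisfy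
\begin{equation}\label{eq:gramP}
\langle N,y_i\rangle=-\tfrac1{\sqrt5},\qquad\langle y_i,y_{i\pm1}\rangle=\tfrac1{\sqrt5},\qquad\langle y_i,y_{i\pm2}\rangle=-\tfrac1{\sqrt5}.
\end{equation}
The set $I=P\cup(-P)$ is the vertex set of a regular icosahedron, in which two vertices are adjacent when their inner product is $\frac1{\sqrt5}$. So $\operatorname{diam}P=d$, ten pairs of points of $P$ are at distance $d$, and the other five are at distance $a$. We shall also use the relations
\begin{equation}\label{eq:stress}
\varphi N+y_{i+2}+y_{i-2}=-\varphi y_i,\qquad \sum_iy_i=-\sqrt5\,N .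
\end{equation}
In the first, the horizontal components agree because $2\cos\frac{4\pi}5=-\varphi$, and the vertical ones because $\varphi(\sqrt5-1)=2$ gives $\varphi-\frac2{\sqrt5}=\frac\varphi{\sqrt5}$. A \emph{$P$-set} is a subset of $S^2$ congruent to $P$. The reflection in the plane of $N$ and $y_0$ preserves $P$, so the $P$-sets are the images of $P$ under rotations.

\begin{lemma}\label{lem:P}
$P$ is a maximal simplex of $\operatorname{VR}_d$: if $|y-w|\le d$ for all $w\in P$, then $y\in P$.
\end{lemma}

\begin{proof}
Put $\kappa=\frac1{\sqrt5}$ and $v=-y$, so that $\langle v,w\rangle\le\kappa$ for all $w\in P$. The radial projections of the faces of the icosahedron cover $S^2$, so $v=(\lambda w_1+\mu w_2+\nu w_3)/R$ for the vertices $w_1,w_2,w_3$ of some face, with $\lambda,\mu,\nu\ge0$ and $R^2=\lambda^2+\mu^2+\nu^2+2\kappa(\lambda\mu+\lambda\nu+\mu\nu)$. No face has all its vertices in $-P$, because $-N$ is adjacent to no $-y_i$ and the adjacencies among the $-y_i$ form a $5$-cycle. So we may assume $w_1\in P$. Now $\langle v,w_1\rangle=(\lambda+\kappa(\mu+\nu))/R\ge0$ and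
\[
(\lambda+\kappa(\mu+\nu))^2-\kappa^2R^2=(1-\kappa^2)\lambda^2+2\kappa(1-\kappa^2)\lambda(\mu+\nu)+2\kappa^2(1-\kappa)\mu\nu\ \ge0 .
\]
Since $\langle v,w_1\rangle\le\kappa$, the right side vanishes: $\lambda=0=\mu\nu$, and $v\in\{w_2,w_3\}\subset I$. Finally $v\notin P$, since $\langle v,v\rangle=1>\kappa$. So $v\in-P$.
\end{proof}

\begin{lemma}\label{lem:Y}
$H_1(Y;\mathbb Z)=\mathbb Z/3$, $H_2(Y;\mathbb Z)=0$, $H_3(Y;\mathbb Z)=\mathbb Z$. Hence $H_0(Y)=H_3(Y)=\Bbbk$, while $H_1(Y)$ and $H_2(Y)$ vanish if $\operatorname{char}\Bbbk\ne3$ and equal $\Bbbk$ if $\operatorname{char}\Bbbk=3$.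
\end{lemma}

\begin{proof}
Write $Y=SU(2)/2T$, where $2T$ is the preimage of $A_4$ in the group $SU(2)\cong S^3$ of unit quaternions. The group $2T$ acts freely by translations, which are isotopic to the identity, so $Y$ is a closed connected orientable $3$-manifold with $\pi_1(Y)=2T$. We have $2T=Q_8\rtimes\mathbb Z/3$, with a generator $\omega$ of $\mathbb Z/3$ acting by $i\mapsto j\mapsto k\mapsto i$. The commutator $\omega i\omega^{-1}i^{-1}=ji^{-1}=k$ and its conjugates $i,j$ under $\omega$ generate $Q_8$, and $2T/Q_8$ is abelian, so $H_1(Y;\mathbb Z)=\mathbb Z/3$. By Poincar\'e duality $H_2(Y;\mathbb Z)\cong H^1(Y;\mathbb Z)=\operatorname{Hom}(\mathbb Z/3,\mathbb Z)=0$. The universal coefficient theorem gives the rest.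
\end{proof}

\subsection{Three facts from homological algebra}

\begin{enumerate}
\item[(H1)] \emph{Ordered chains.} The ordered chain complex of a simplicial complex $K$ has as basis in degree $q$ the tuples $(v_0,\dots,v_q)$, repetitions allowed, whose set of entries is a simplex; the differential is the alternating sum of the omissions of one entry. Sending a tuple to the oriented simplex $[v_0,\dots,v_q]$, or to $0$ if an entry is repeated, is a natural chain map that induces an isomorphism onto $H_*(K)$, and likewise for pairs.
\item[(H2)] \emph{Contiguity.} If simplicial maps $f,g:K\to L$ are such that $f(\sigma)\cup g(\sigma)$ is a simplex of $L$ for every simplex $\sigma$ of $K$, then $f_*=g_*$ on homology.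
\item[(H3)] \emph{Double complexes.} Let $\mathcal D=(\mathcal D_{p,q})_{p,q\ge0}$ have commuting differentials $\partial'$, lowering $p$, and $\partial''$, lowering $q$; its total complex is $(\operatorname{Tot}\mathcal D)_n=\bigoplus_{p+q=n}\mathcal D_{p,q}$ with differential $\partial'+(-1)^p\partial''$. A \emph{row} has fixed $q$ and a \emph{column} has fixed $p$. A map of double complexes that induces isomorphisms on the homology of all rows, or of all columns, induces an isomorphism on the homology of the total complexes. (Filter by $q$, or by $p$, and use the five lemma inductively.)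
\end{enumerate}

\section{The icosahedral cycle}\label{sec:cycle}

\begin{proposition}\label{prop:cycle}
$H_5(\operatorname{VR}_d;\Bbbk)\ne0$ for every field $\Bbbk$.
\end{proposition}

\begin{proof}
Write $P=\{w_1,\dots,w_6\}$. By \eqref{eq:gramP}, two non-antipodal points of $I$ are at distance at most $d$, so
\[
z=\sum_{\epsilon\in\{\pm1\}^6}\epsilon_1\cdots\epsilon_6\,[\epsilon_1w_1,\dots,\epsilon_6w_6]
\]
is a $5$-chain of $\operatorname{VR}_d$, the fundamental cycle of the cross-polytope of the introduction. It is a cycle: a face that omits the $i$-th entry arises from $\epsilon_i=1$ and from $\epsilon_i=-1$, with opposite signs. The simplex $P$ has coefficient $1$ in $z$. By Lemma~\ref{lem:P} it is a face of no $6$-simplex, so its coefficient in every boundary is $0$. Hence $[z]\neq0$.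
\end{proof}

\section{From diameter $<r$ to diameter $\le r$}\label{sec:closed}

Fix $r>0$ and call a pair of points \emph{long} if their distance is exactly $r$. The simplices of $\operatorname{VR}_r$ that are not in $\operatorname{VR}_{<r}$ are those that contain a long pair, and we ask when adding them changes homology.

The mechanism is visible for simplices with a single long pair $\{x,y\}$, where $r<2$. Such a simplex is $\{x,y\}\sqcup\tau$, where $\tau$ is empty or a simplex of $\operatorname{VR}_{<r}(B)$, and $B$ is the lens of points at distance less than $r$ from both $x$ and $y$. Modulo $\operatorname{VR}_{<r}$, faces that omit $x$ or $y$ vanish, so these simplices span a copy of the augmented chain complex of $\operatorname{VR}_{<r}(B)$, shifted by two degrees. A cycle in it involves a finite set $Z\subset B$. Move $x$ slightly toward $y$. The new point $x'$ lies in $B$ and is still at distance less than $r$ from all points of $Z$, so the cycle bounds its cone from $x'$. The simplices with this long pair cancel each other in homology. If $x$ lies in several long pairs, we need a direction that shortens all of them at once.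

\begin{definition}\label{def:locked}
A finite set $W\subset S^2$ with $\operatorname{diam}W=r$ is \emph{tight} if each of its points belongs to a long pair of $W$. The \emph{long neighbors} of $x\in W$ are the $y\in W$ with $|x-y|=r$. A point $x$ of a tight set $W$ is \emph{movable} if there is $u\in x^\perp$ with $\langle u,y\rangle>0$ for all long neighbors $y$ of $x$. A tight set is \emph{locked} if none of its points is movable.
\end{definition}

For $u\in x^\perp$ we have $\langle u,y\rangle=\langle u,y+\kappa_rx\rangle$, and $y+\kappa_rx$ is the projection of the long neighbor $y$ to $x^\perp$. Hence \emph{$x$ is not movable if and only if $0$ lies in the convex hull of the projections of its long neighbors}: a convex combination equal to $0$ excludes $u$, and otherwise the point of the hull nearest to $0$ serves as $u$. A tetrahedron is locked because $\sum_tt=0$. The set $P$ is locked: projecting the relations \eqref{eq:stress} to $y_i^\perp$ and to $N^\perp$ writes $0$ as a positive combination of projected long neighbors.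

\begin{proposition}\label{prop:closed}
Let $r>0$, and suppose that every locked set of diameter $r$ is a maximal simplex of $\operatorname{VR}_r$. Let $\operatorname{VR}'_r$ be the subcomplex obtained from $\operatorname{VR}_r$ by deleting these simplices. Then $H_*(\operatorname{VR}_{<r})\to H_*(\operatorname{VR}'_r)$ is an isomorphism, and
\[
H_k(\operatorname{VR}_r,\operatorname{VR}_{<r})\cong H_k(\operatorname{VR}_r,\operatorname{VR}'_r)=\bigoplus_{W}\Bbbk,
\]
the sum over the locked sets $W$ of diameter $r$ with $k+1$ points. In particular, if no locked set has diameter $r$, then $H_*(\operatorname{VR}_{<r})\cong H_*(\operatorname{VR}_r)$.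
\end{proposition}

\begin{proof}
The complex $C_*(\operatorname{VR}_r)/C_*(\operatorname{VR}'_r)$ has the locked sets as a basis. Its differential is zero, since a proper face of a simplex is not maximal and so is not locked. This gives the direct sum, and by the exact sequence of the triple it suffices to prove $H_*(\operatorname{VR}'_r,\operatorname{VR}_{<r})=0$.

Let $\Lambda(\sigma)$ be the set of long pairs in $\sigma$, and let $\mathcal F_m\subset\operatorname{VR}'_r$ be the subcomplex of simplices with $|\Lambda(\sigma)|\le m$. Then $\mathcal F_0=\operatorname{VR}_{<r}$ and $\bigcup_m\mathcal F_m=\operatorname{VR}'_r$. If $H_*(\mathcal F_m,\mathcal F_{m-1})=0$ for all $m\ge1$, then $H_*(\mathcal F_m,\mathcal F_0)=0$ by induction, and the claim follows because every relative cycle lies in some $\mathcal F_m$.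

Fix $m\ge1$. A face of $\sigma$ with as many long pairs as $\sigma$ has the same long pairs. So $C_*(\mathcal F_m)/C_*(\mathcal F_{m-1})=\bigoplus_{|\Lambda|=m}C^\Lambda$, where $C^\Lambda$ is spanned by the simplices $\sigma$ of $\operatorname{VR}'_r$ with $\Lambda(\sigma)=\Lambda$. Suppose that $C^\Lambda\ne0$, pick such a $\sigma$, and let $W\subset\sigma$ be the union of the pairs in $\Lambda$. Then $\Lambda(W)=\Lambda$ and $W$ is tight of diameter $r$. It is not locked: otherwise it would be maximal, so $\sigma=W$, which was deleted. Let
\[
B=\{y\in S^2:|y-w|<r\text{ for all }w\in W\},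
\]
which is disjoint from $W$ because $W$ is tight. The simplices of $\operatorname{VR}_r$ with $\Lambda(\sigma)=\Lambda$ are the sets $W\sqcup\tau$ with $\tau$ empty or a simplex of $\operatorname{VR}_{<r}(B)$. None of them is locked, since for $\tau\ne\emptyset$ they are not tight. Omitting a point of $W$ destroys a long pair; so if we orient $W\sqcup\tau$ by listing $W$ first in a fixed order, the differential of $C^\Lambda$ is $W\sqcup\tau\mapsto(-1)^{|W|}W\sqcup\partial\tau$, where $\partial$ is the differential of the augmented chain complex of $\operatorname{VR}_{<r}(B)$. We show that this complex is acyclic.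

Let $x\in W$ be movable, with vector $u\neq0$, and let $Z\subset B$ be the finite, possibly empty, set of vertices of an augmented cycle. Put $x_\epsilon=(x+\epsilon u)/|x+\epsilon u|$. For a long neighbor $y$ of $x$, the derivative of $\langle x_\epsilon,y\rangle$ at $\epsilon=0$ is $\langle u,y\rangle>0$, so $|x_\epsilon-y|<r$ for small $\epsilon>0$. The other points of $W$ and the points of $Z$ are at distance less than $r$ from $x$, hence from $x_\epsilon$ for small $\epsilon$. Choose such an $\epsilon$ with $x_\epsilon\notin Z$. Then $x_\epsilon\in B$, the join of $x_\epsilon$ with each simplex of the cycle is a simplex of $\operatorname{VR}_{<r}(B)$, and the cycle is the boundary of its cone from $x_\epsilon$.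
\end{proof}

\section{Locked sets of diameter at most $d$}\label{sec:locked}

\begin{theorem}\label{thm:locked}
Let $W\subset S^2$ be a locked set of diameter $r$.
\begin{enumerate}
\item[(a)] If $r<d$, then $r=r_0$ and $W$ is a tetrahedron.
\item[(b)] If $r=d$, then $W$ is a $P$-set.
\end{enumerate}
\end{theorem}

Long chords cross each other, so the graph of long pairs has no useful drawing on the sphere. Replacing one endpoint by its antipode turns the longest chords of $W$ into the \emph{shortest} arcs between $W$ and $-W$, and shortest arcs do not cross. We obtain a graph $\Gamma$ embedded in $S^2$, and the locking condition makes its faces convex. The faces have large area, so there are few of them, and Euler's formula leaves few cases.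

The two examples show what to expect. For a tetrahedron $T$, the set $T\cup(-T)$ is the vertex set of a cube and $\Gamma$ is the radial projection of its edges: six square faces of area $4\pi/6$. For $P$, by \eqref{eq:gramP}, $\Gamma$ consists of the $20$ icosahedral edges that join $P$ to $-P$; its faces are the five rhombi $N,-y_i,y_{i+3},-y_{i+1}$ and their antipodes, each the union of two icosahedral triangles and of area $4\pi/10$. The area estimate below is sharp in both cases.

Throughout this section $W$ is locked of diameter $r\le d$, $n=|W|$ and $\kappa=\kappa_r$.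

\subsection{The graph $\Gamma$}

\begin{lemma}\label{lem:surround}
$0\in\operatorname{conv}W$. Hence $\frac13\le\kappa\le\frac1{\sqrt5}$.
\end{lemma}

\begin{proof}
Otherwise there is $p\in S^2$ with $\langle p,w\rangle>0$ on $W$. Let $x\in W$ minimize $\langle p,\cdot\rangle$, with minimum $m>0$, and let $u=p-mx\in x^\perp$. For $y\in W\setminus\{x\}$ we have $\langle u,y\rangle=\langle p,y\rangle-m\langle x,y\rangle\ge m(1-\langle x,y\rangle)>0$, so $x$ is movable. The lower bound for $\kappa$ is Lemma~\ref{lem:hull}(a).
\end{proof}

Put $\psi=\arccos\kappa\in(\frac\pi3,\frac\pi2)$ and $\delta=\pi-\psi$. Call the points of $W$ red and those of $-W$ blue; the two sets are disjoint as $r<2$. By \eqref{eq:kappa}, two points of the same color are at angular distance at most $\delta$, and two points of different colors at angular distance at least $\psi$. The graph $\Gamma$ has vertex set $W\cup(-W)$ and, for each ordered long pair $(x,y)$, an edge drawn as the minor arc from the red point $x$ to the blue point $-y$; its length is $\psi$. The graph $\Gamma$ is simple and bipartite, every vertex is an endpoint of an edge since $W$ is tight,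 and the antipodal map preserves $\Gamma$ and swaps the colors. At a vertex, the \emph{gaps} are the angles between cyclically consecutive edges.

\begin{lemma}\label{lem:graph}
\begin{enumerate}
\item[(a)] Distinct edges of $\Gamma$ meet only in common endpoints, and no vertex is interior to an edge; so $\Gamma$ is embedded in $S^2$.
\item[(b)] No two long neighbors $y\ne y'$ of a point $x\in W$ lie on a great circle through $x$.
\item[(c)] Every vertex of $\Gamma$ has degree at least $3$, and all gaps are less than $\pi$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let edges $x_1x_2$ and $x_1'x_2'$, with $x_1,x_1'$ red and $x_2,x_2'$ blue, share a point $p$. Then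
\[
2\psi\le\rho(x_1,x_2')+\rho(x_1',x_2)\le\rho(x_1,p)+\rho(p,x_2')+\rho(x_1',p)+\rho(p,x_2)=2\psi .
\]
So the minor arcs $x_1x_2'$ and $x_1'x_2$ have length $\psi$ and pass through $p$. If $p\ne x_1$, the arcs $x_1x_2$ and $x_1x_2'$ start at $x_1$, pass through $p$ and have the same length, so $x_2=x_2'$. If $p\ne x_2$, the arcs $x_1x_2$ and $x_1'x_2$ give $x_1=x_1'$ in the same way. Hence the edges coincide if $p\notin\{x_1,x_2\}$; if $p=x_1$, then $p\neq x_2$ and $p=x_1'$; if $p=x_2$, then $p=x_2'$. A vertex interior to an edge $e$ is an endpoint of an edge $e'\ne e$, which contradicts what we just proved.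

(b) The projections $y+\kappa x$ and $y'+\kappa x$ are distinct and have the same length $\sqrt{1-\kappa^2}$. If $x,y,y'$ lie on a great circle, the projections are opposite, and $\langle y,y'\rangle=\kappa^2-(1-\kappa^2)$. But $2\kappa^2-1+\kappa=(2\kappa-1)(\kappa+1)<0$ as $\kappa<\frac12$, so $\langle y,y'\rangle<-\kappa$, contradicting $\operatorname{diam}W=r$.

(c) By symmetry it suffices to treat a blue vertex $-x$. Its edges point in the directions of the projections $y+\kappa x$ of the long neighbors of $x$, and $0$ lies in their convex hull. By Carath\'eodory's theorem in the plane, $0$ is a strictly positive combination of at most three projections; one is impossible since they are nonzero, and two is impossible by (b). So the degree is at least $3$. If a gap were at least $\pi$, all projections would lie in a closed half-plane, and the three would lie on its boundary line, contradicting (b).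
\end{proof}

Part (b) is where $r<\sqrt3$ is needed: an equilateral triangle on a great circle is a locked set of diameter $\sqrt3$, and its graph $\Gamma$ is a hexagon on that circle, with gaps equal to $\pi$.

\subsection{The faces are convex}

A \emph{face} is a component of $S^2\setminus\Gamma$. We do not yet know that $\Gamma$ is connected, so we cannot assume that faces are discs; we deduce it from the gap condition.

\begin{lemma}\label{lem:faces}
For every face $D$ we have $D\cap(-D)=\emptyset$, and $\overline D$ is a convex spherical polygon in an open hemisphere. Its boundary is a cycle of $\Gamma$ of even length $k\ge4$, and its interior angles are less than $\pi$.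
\end{lemma}

\begin{proof}
For $q\ne-p$ let $[p,q]$ be the minor arc. Fix $p\in D$ and let $D_p=\{q\in D\setminus\{-p\}:[p,q]\subset D\}$. This set contains $p$, and it is open because $D$ is open and $[p,q]$ is compact and depends continuously on $q$.

\emph{$D_p$ is closed in $D\setminus\{-p\}$.} Let $q_j\in D_p$ converge to $q\in D\setminus\{-p\}$, so that $[p,q_j]\to[p,q]$ uniformly. Suppose that $[p,q]$ meets $\Gamma$, let $z\neq p,q$ be the first such point, and let $C$ be the great circle containing $[p,q]$. Observe that if $C'\neq C$ is a great circle through $z$, then $[p,q]$ passes at $z$ from one side of $C'$ to the other, so for large $j$ the arc $[p,q_j]$ meets $C'$ in a point $z_j$, and $z_j\to z$. If $z$ is interior to an edge $e$, the great circle $C'$ of $e$ differs from $C$, since otherwise points of $[p,q]$ just before $z$ lie in $e$. Then $z_j\in e$ for large $j$, a contradiction. Let $z$ be a vertex. For large $j$ we have $q_j\notin C$, since otherwise $z\in[p,q_j]$. Passing to a subsequence, all $q_j$ lie in the same open hemisphere $H$ bounded by $C$, and then $[p,q_j]\setminus\{p\}\subset H$. Some edge $e$ at $z$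 points into $H$, since otherwise a gap at $z$ is at least $\pi$. Let $C'$ be its great circle. Near $z$ the set $C'\cap H$ is contained in $e$, and $z_j\in C'\cap H$ for large $j$, again a contradiction.

\emph{Convexity.} The set $D\setminus\{-p\}$ is connected, being a connected surface minus at most one point, so $D_p=D\setminus\{-p\}$. If $-p\in D$, every $z\ne\pm p$ lies on $[p,q]$ for some $q\in D$ near $-p$ on the half great circle from $p$ through $z$; then $D=S^2$, which is absurd. As $p\in D$ was arbitrary, $D\cap(-D)=\emptyset$ and $D$ contains the minor arc between any two of its points. So $\mathbb R_{>0}D$ is an open convex cone. An open convex set is the interior of its closure; hence the closure $K$ satisfies $K\ne\mathbb R^3$ and $\partial K\cap S^2=\partial D\subset\Gamma$.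

\emph{$K$ contains no line.} Otherwise $K$ is the sum of that line and a closed plane sector of angle in $(0,\pi]$, and $\partial D$ contains an open half great circle $h$ along which $D$ is locally a half-disc. The open edges are disjoint, relatively open in $\Gamma$, and shorter than $\pi$, so the connected set $h\subset\Gamma$ contains a vertex. There no edge points to the side of $D$, which gives a gap of at least $\pi$.

\emph{The boundary.} A closed convex cone without lines lies, apart from $0$, in an open half-space. Central projection carries $\overline D$ to a compact convex plane set with nonempty interior, so $\partial D$ is a simple closed curve in $\Gamma$. Its intersection with an open edge $e$ is closed in $e$, and also open in $e$, because near each of its points $\partial D$ is an embedded open arc in the interval $e$. So $\partial D$ is a union of edges, that is, a cycle of $\Gamma$. At a vertex of the cycle, no edge enters $D$, so the interior angle is a gap and is less than $\pi$. The length is even since $\Gamma$ is bipartite, and it is not $2$ since $\Gamma$ is simple.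
\end{proof}

A small disc around an interior point of an edge $e$ is cut by $e$ into two halves. The faces that have $e$ as a side are those containing one of the halves, and no face contains both, since a convex polygon lies on one side of each of its sides. So every edge is a side of exactly two faces, and $\Gamma$ is the $1$-skeleton of a finite CW structure on $S^2$. In particular \emph{$\Gamma$ is connected}. Let $\mathsf V=2n$, $\mathsf E$, $\mathsf F$ count vertices, edges and faces. Then $\mathsf F=2-2n+\mathsf E$; the inequality $2\mathsf E\ge3\mathsf V$ gives $\mathsf E\ge3n$, and $2\mathsf E\ge4\mathsf F$ gives $\mathsf F\ge2-2n+2\mathsf F$. Thus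
\begin{equation}\label{eq:euler}
n+2\le\mathsf F\le2n-2,\qquad\text{and $\mathsf F$ is even,}
\end{equation}
since the antipodal map permutes the faces and fixes none.

\subsection{The area of a face}

We use three formulas of spherical trigonometry. In a triangle with sides $\alpha,\beta\in(0,\pi)$ enclosing the angle $\theta\in(0,\pi)$, the third side has cosine $\cos\alpha\cos\beta+\sin\alpha\sin\beta\cos\theta$, so it increases with $\theta$, and the area is $2\arg(1+Me^{i\theta})$ with $M=\tan\frac\alpha2\tan\frac\beta2$ and $\arg\in(0,\pi)$. In a right triangle with hypotenuse $\psi<\frac\pi2$ and legs $s,t$, we have $\cos\psi=\cos s\cos t$, and the angle $\eta$ between the hypotenuse and the leg $s$ satisfies $\cos\eta=\tan s/\tan\psi$.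

\begin{lemma}\label{lem:area}
Every face has area at least $\alpha(\kappa):=4\arccos\dfrac1{\sqrt{2(1-\kappa)}}$. If equality holds, the face is a quadrilateral, and one of its diagonals has cosine $\dfrac{4\kappa^2}{1-\kappa}-1$.
\end{lemma}

The function $\alpha$ is strictly decreasing. We have $\alpha(\frac13)=4\arccos\frac{\sqrt3}2=\frac{2\pi}3$, and $\alpha(\frac1{\sqrt5})=4\arccos\frac1a=\frac{2\pi}5$, because $\cos^2\frac\pi{10}=\frac12(1+\cos\frac\pi5)=\frac{10+2\sqrt5}{16}=\frac1{a^2}$. These are the areas found in the two examples.

\begin{figure}[ht]
\centering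
\begin{tikzpicture}[scale=1.2]
\coordinate (a) at (0,0); \coordinate (b) at (2,1.3); \coordinate (c) at (4,0);
\coordinate (d) at (2.81,-2.07); \coordinate (e) at (2,-1.3);
\draw[very thick] (a)--(b)--(c)--(d);
\draw (d)--(a)--(c);
\draw[dashed] (a)--(e)--(c);
\draw[dotted] (b)--(e);
\draw (3.4,0) arc (180:147:0.6); \node at (3.17,0.24) {$\eta$};
\draw (3.1,0) arc (180:240:0.9); \node at (3.2,-0.86) {$\gamma'$};
\fill (a) circle (0.06) node[left] {$v_0$}; \fill (c) circle (0.06) node[right] {$v_2$};
\draw[fill=white] (b) circle (0.06) node[above] {$v_1$};
\draw[fill=white] (d) circle (0.06) node[below] {$v_3$};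
\node[above right] at (e) {$v_1^*$};
\node[above] at (1.3,0) {$s$}; \node[right] at (2,0.55) {$t$}; \node[above left] at (1,0.65) {$\psi$};
\end{tikzpicture}
\caption{Four consecutive vertices $v_0,\dots,v_3$ of a face of $\Gamma$ (schematic; segments stand for great-circle arcs, and black and white dots for the two colors). The thick sides have length $\psi$, and $v_1^*$ is the mirror image of $v_1$ in the diagonal $v_0v_2$. The quadrilateral $v_0v_1v_2v_3$ has at least the area of the rhombus $v_0v_1v_2v_1^*$, which consists of four right triangles with legs $s,t$ and hypotenuse $\psi$.}\label{fig:quad}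
\end{figure}

\begin{proof}
Let $v_0,v_1,v_2,v_3$ be consecutive vertices of the face and $Q$ the convex quadrilateral that they span; it is the whole closed face if $k=4$ and has smaller area if $k\ge6$. The colors alternate, so
\[
\ell:=\rho(v_0,v_2)\le\delta,\qquad\rho(v_1,v_3)\le\delta,\qquad\rho(v_0,v_3)\ge\psi .
\]
The diagonal $v_0v_2$ splits the angle $\gamma<\pi$ at $v_2$ into $\eta=\angle v_1v_2v_0>0$ and $\gamma'=\angle v_0v_2v_3>0$; see Figure~\ref{fig:quad}. We first reduce to a rhombus and then minimize over rhombi.

\emph{Reduction to a rhombus.} The triangles $v_0v_2v_1$ and $v_0v_2v_3$ both have sides $\ell$ and $\psi$ at $v_2$, enclosing $\eta$ and $\gamma'$. Since $\rho(v_0,v_3)\ge\psi=\rho(v_0,v_1)$, the law of cosines gives $\gamma'\ge\eta$. Their areas are $2h(\eta)$ and $2h(\gamma')$, where $h(\theta)=\arg(1+me^{i\theta})$ and $m=\tan\frac\psi2\tan\frac\ell2>0$. Now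
\[
h'(\theta)=\frac{m(\cos\theta+m)}{|1+me^{i\theta}|^2},
\]
so the area increases with the angle only as long as $\cos\theta>-m$. The bound on the second diagonal keeps us in this range. Indeed $-\kappa\le\cos\rho(v_1,v_3)=\kappa^2+(1-\kappa^2)\cos\gamma$ gives $\cos\gamma\ge-\frac\kappa{1-\kappa}$, that is, $\gamma\le\pi-\eta_0$, where $\eta_0\in(0,\frac\pi2)$ is defined by $\cos\eta_0=\frac\kappa{1-\kappa}\in(0,1)$. The altitude from $v_1$ cuts the isosceles triangle $v_0v_1v_2$ into two right triangles with hypotenuse $\psi$ and legs $s=\ell/2$ and $t$. With $\tau=\tan\frac\psi2$, so that $\tau^2=\frac{1-\kappa}{1+\kappa}$,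
\[
\cos\eta=\frac{\tan s}{\tan\psi}=\tan\frac\ell2\cdot\frac{1-\tau^2}{2\tau}=m\,\frac{1-\tau^2}{2\tau^2}=m\,\frac{\kappa}{1-\kappa}=m\cos\eta_0 .
\]
From $0<\gamma'=\gamma-\eta\le\pi-\eta_0-\eta$ we get
\[
\cos\gamma'\ge-\cos(\eta_0+\eta)=-m\cos^2\eta_0+\sin\eta_0\sin\eta>-m .
\]
So $h'>0$ on $(0,\gamma']$, and $\operatorname{area}Q=2h(\eta)+2h(\gamma')\ge4h(\eta)=4\omega$, where $\omega$ is the area of the right triangle; equality forces $\gamma'=\eta$.

\emph{The right triangle.} The area formula with $\theta=\frac\pi2$ gives $\tan\frac\omega2=\tan\frac s2\tan\frac t2$. Using $\tan^2\frac x2=\frac{1-\cos x}{1+\cos x}$ and $\cos s\cos t=\kappa$,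
\[
\cos\omega=\frac{(1+\cos s)(1+\cos t)-(1-\cos s)(1-\cos t)}{(1+\cos s)(1+\cos t)+(1-\cos s)(1-\cos t)}=\frac{\cos s+\cos t}{1+\kappa}.
\]
We have $s\le\delta/2$, and also $t\le\delta/2$: the mirror image $v_1^*$ of $v_1$ in the great circle $v_0v_2$ has $\rho(v_1,v_1^*)=2t$, $\rho(v_2,v_1^*)=\psi$ and $\angle v_1v_2v_1^*=2\eta\le\gamma$, so $2t\le\rho(v_1,v_3)\le\delta$ by the law of cosines at $v_2$. Put $b=\cos\frac\delta2=\sin\frac\psi2=\sqrt{(1-\kappa)/2}$ and $x=\cos s$. Then $x\ge b$ and $\kappa/x=\cos t\ge b$, so $(x-b)(\kappa/b-x)\ge0$; dividing by $x$ gives $x+\kappa/x\le b+\kappa/b$. Since $b^2+\kappa=\frac{1+\kappa}2$,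
\[
\cos\omega\le\frac{b^2+\kappa}{b(1+\kappa)}=\frac1{2b}=\frac1{\sqrt{2(1-\kappa)}},
\]
with equality only if $\{\cos s,\cos t\}=\{b,\kappa/b\}$. This proves the bound. If the face has area $\alpha(\kappa)$, then $k=4$ and $\gamma'=\eta$, so $v_3=v_1^*$ and the diagonals are $2s$ and $2t$. One of them has cosine $2\kappa^2/b^2-1=\frac{4\kappa^2}{1-\kappa}-1$.
\end{proof}

\subsection{Few faces}

Let $G$ be the abstract graph of long pairs on $W$. The degree of $\pm x$ in $\Gamma$ is the degree of $x$ in $G$, so $G$ has minimum degree at least $3$, $n\ge4$, and $G$ has $\mathsf E/2$ edges.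

\begin{lemma}\label{lem:few}
If $\mathsf F\le8$, then $\kappa=\frac13$ and $W$ is a tetrahedron.
\end{lemma}

\begin{proof}
By \eqref{eq:euler}, either $\mathsf F=6$ and $n=4$, or $\mathsf F=8$ and $n\in\{5,6\}$.

Let $n=4$. Then $G=K_4$, and the Gram matrix of $W$ is $(1+\kappa)I-\kappa J$, with $J$ the all-ones matrix; its eigenvalues are $1+\kappa$ and $1-3\kappa$. Four vectors in $\mathbb R^3$ have a singular Gram matrix, so $\kappa=\frac13$.

Let $\mathsf F=8$, $n=5$. Then $\mathsf E=16$, so $G$ is $K_5$ minus two edges, which are disjoint by the degree bound: say $\{x_1,x_2\}$ and $\{x_3,x_4\}$, with fifth point $x_0$. Both $x_1$ and $x_2$ have inner product $-\kappa$ with $x_0,x_3,x_4$, so these three points are orthogonal to $x_1-x_2\neq0$ and lie on a great circle. As $x_3,x_4$ are long neighbors of $x_0$, this contradicts Lemma~\ref{lem:graph}(b).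

Let $\mathsf F=8$, $n=6$. Then $\mathsf E=18$, so $G$ has $9$ edges and is cubic. Its complement is $2$-regular on six vertices, hence two triangles or a hexagon, and $G$ is $K_{3,3}$ or the triangular prism. If $G=K_{3,3}$ with parts $W_1,W_2$, no edge of $\Gamma$ joins $W_1\cup(-W_2)$ to $W_2\cup(-W_1)$, although $\Gamma$ is connected. If $G$ is the prism, it has two disjoint triangles. A triangle $x_1x_2x_3$ of $G$ gives the $6$-cycle $x_1,-x_2,x_3,-x_1,x_2,-x_3$ in $\Gamma$, which is invariant under the antipodal map. So $\Gamma$ contains two disjoint invariant simple closed curves $C_1,C_2$. By the Jordan--Schoenflies theorem, $S^2\setminus C_1$ has two components $D_1,D_2$ whose closures are closed discs. The antipodal map has no fixed point, so by Brouwer's theorem it does not preserve $\overline{D_1}$, and $-D_1=D_2$. The connected set $C_2$ lies in one $D_i$, and by invariance also in $-D_i$, a contradiction.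
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:locked}]
By Lemma~\ref{lem:area}, $\mathsf F\,\alpha(\kappa)\le4\pi$.

(a) If $r<d$, then $\alpha(\kappa)>\frac{2\pi}5$ and $\mathsf F<10$. As $\mathsf F$ is even, Lemma~\ref{lem:few} applies.

(b) If $r=d$, then $\kappa=\frac1{\sqrt5}\ne\frac13$, so $\mathsf F\ge10$ by Lemma~\ref{lem:few}. Since $\alpha(\kappa)=\frac{2\pi}5$, we have $\mathsf F=10$ and every face has area exactly $\alpha(\kappa)$. So all faces are quadrilaterals, $\mathsf E=20$, $\mathsf V=12$, $n=6$, and $G$ has $10$ edges. Each face has a diagonal with cosine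
\[
\frac{4/5}{1-1/\sqrt5}-1=\frac{\sqrt5+1}{\sqrt5}-1=\frac1{\sqrt5},
\]
that is, of length $\psi$. Adding these diagonals divides $S^2$, edge to edge, into $20$ equilateral triangles of side $\psi$. Place an icosahedron so that one triangle is one of its spherical faces. The triangle across a side is equilateral of side $\psi$ and lies on the other side, so it is the mirror image, which is again an icosahedral face. Any two triangles are joined by a chain of such steps, so $W\cup(-W)$ is the vertex set of the icosahedron.

The degrees in $G$ add up to $20>3\cdot6$, so some $x\in W$ has degree $g\ge4$. Rotate so that $x=N$ and $W\cup(-W)=I$. Then $W$ consists of $N$ and points $\epsilon_iy_i$ with signs $\epsilon_i=\pm1$, and $g$ of the signs are positive. Suppose that $g=4$, say $\epsilon_0=-1$. By \eqref{eq:gramP} the long pairs are the four pairs $\{N,y_i\}$, the three pairs $\{y_1,y_3\},\{y_2,y_4\},\{y_4,y_1\}$, and the two pairs $\{-y_0,y_{\pm1}\}$: nine in all, not ten. So $g=5$ and $W=P$.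
\end{proof}

\section{The homology of $\operatorname{VR}_{<r}$ for $r\le d$}\label{sec:open}

Proposition~\ref{prop:closed} describes what happens at a single scale. It does not compare $\operatorname{VR}_r$ with $\operatorname{VR}_{<r'}$ for $r'$ slightly larger than $r$, and that comparison is subtle. At $r_0$ every tetrahedron is attached separately, as an isolated maximal simplex; just above $r_0$, nearby tetrahedra span common simplices, and the topology of the space $Y$ of tetrahedra should become visible (see Remark~\ref{rem:r0}). To see it we put a topology back on the set of simplices, in a way that does not change homology. Strict inequalities make this possible.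

\subsection{A double complex}

For $q\ge0$ let
\[
S_q=S_q(r)=\{(x_0,\dots,x_q)\in(S^2)^{q+1}:|x_i-x_j|<r\text{ for all }i,j\},
\]
an open subset of the manifold $(S^2)^{q+1}$. As a set, $S_q$ is the basis of the ordered $q$-chains of $\operatorname{VR}_{<r}$. Let $\mathcal D_{p,q}=C_p(S_q)$ be the singular chains, with $\partial'$ the singular differential and $\partial''$ the alternating sum of the maps induced by the omissions $S_q\to S_{q-1}$ of one coordinate. The column $p=0$ is the ordered chain complex of $\operatorname{VR}_{<r}$, and it is a subcomplex of $\operatorname{Tot}\mathcal D$.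

\begin{proposition}\label{prop:double}
The inclusion of the column $p=0$ induces an isomorphism $H_*(\operatorname{VR}_{<r})\cong H_*(\operatorname{Tot}\mathcal D)$, compatible with the inclusions for $r'<r$.
\end{proposition}

\begin{proof}
Let $\mathcal D^c\subset\mathcal D$ be spanned by the constant singular simplices; it is closed under both differentials. Row $q$ of $\mathcal D^c$ is a direct sum, over the points of $S_q$, of singular chain complexes of a point, so the inclusion of the column $p=0$ in $\mathcal D^c$ is an isomorphism on the homology of rows. By (H3) it remains to show that $\mathcal D^c\to\mathcal D$ is an isomorphism on the homology of columns.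

A singular $p$-simplex of $S_q$ is a tuple of maps $f_0,\dots,f_q:\Delta^p\to S^2$ with $|f_i(s)-f_j(s)|<r$ for all $s$; by compactness this means $\|f_i-f_j\|<r$ for the supremum distance. So column $p$ of $\mathcal D$ is the ordered chain complex of the simplicial complex $V_p$ whose vertices are the continuous maps $\Delta^p\to S^2$ and whose simplices are the finite sets with pairwise supremum distance less than $r$. The inclusion of column $p$ of $\mathcal D^c$ is induced by the simplicial map $c:\operatorname{VR}_{<r}\to V_p$ that sends a point to the constant map. Let $\operatorname{ev}:V_p\to\operatorname{VR}_{<r}$ be evaluation at a vertex $e_0$ of $\Delta^p$. Since $\operatorname{ev}\circ c=\operatorname{id}$, the map $c_*$ is injective.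

For surjectivity, let a class of $H_*(V_p)$ come from a finite subcomplex $K$ with vertices $f_1,\dots,f_\nu$. Choose $\epsilon\in(0,r]$ with $\|f_i-f_j\|\le r-\epsilon$ for all edges of $K$; this margin is what the strict inequality provides. Put $f_j^t(s)=f_j((1-t)s+te_0)$ for $t\in[0,1]$. By uniform continuity there is an integer $m$ with $\|f_j^t-f_j^{t'}\|<\epsilon$ whenever $|t-t'|\le\frac1m$. If $f_i,f_j$ are equal or span an edge of $K$, and $|t-t'|\le\frac1m$, then
\[
\|f_i^t-f_j^{t'}\|\le\|f_i^t-f_j^t\|+\|f_j^t-f_j^{t'}\|<(r-\epsilon)+\epsilon=r .
\]
So the maps $f_j\mapsto f_j^{k/m}$, for $k=0,\dots,m$, are simplicial maps $K\to V_p$, and consecutive ones are contiguous. The first is the inclusion and the last is $c\circ\operatorname{ev}$. By (H2) the class lies in the image of $c_*$.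
\end{proof}

We can now work with rows, that is, with the homotopy types of the manifolds $S_q$. Let $U_q\subset S_q$ be the set of \emph{one-sided} tuples, those with $0\notin\operatorname{conv}\{x_i\}$, and let $M_q=S_q\setminus U_q$ be the set of \emph{surrounding} tuples. The set $U_q$ is open, and omissions map $U_q$ to $U_{q-1}$, so $\mathcal D^U_{p,q}=C_p(U_q)$ is a subcomplex of $\mathcal D$.

Assume $r\le\sqrt3$. Then $M_q$ is open as well. Indeed, if one-sided tuples $x^{(j)}$ converge to $x\in M_q$, there are unit vectors $u_j$ with $\langle u_j,x_i^{(j)}\rangle>0$ for all $i$, and a limit point $u$ has $\langle u,x_i\rangle\ge0$; so $0$ is not interior to $\operatorname{conv}\{x_i\}$, contradicting Lemma~\ref{lem:hull}(b). (For $r>\sqrt3$ this fails: an equilateral triangle on a great circle is a limit of one-sided triples.) Every singular simplex of $S_q$ therefore lies in $U_q$ or in $M_q$, and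
\[
\mathcal D^M:=\mathcal D/\mathcal D^U\quad\text{has}\quad\mathcal D^M_{p,q}=C_p(M_q),
\]
where an omission that lands in $U_{q-1}$ counts as $0$. By Lemma~\ref{lem:hull}(a), $M_q=\emptyset$ if $r\le r_0$.

\subsection{One-sided tuples}

\begin{lemma}\label{lem:onesided}
For every $r>0$ and $q\geq0$, the diagonal is a strong deformation retract of $U_q$. The inclusion of the row $q=0$ induces an isomorphism $H_*(S^2)\cong H_*(\operatorname{Tot}\mathcal D^U)$; hence $\operatorname{Tot}\mathcal D^U(r')\to\operatorname{Tot}\mathcal D^U(r)$ is an isomorphism on homology for $r'<r$.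
\end{lemma}

\begin{proof}
For $x\in U_q$ let $c(x)\ne0$ be the point of $\operatorname{conv}\{x_i\}$ nearest to $0$. It is continuous in $x$: if $x^{(j)}\to x$, a limit point of $c(x^{(j)})$ lies in $\operatorname{conv}\{x_i\}$ and has norm at most $\lim|\sum\lambda_ix_i^{(j)}|=|\sum\lambda_ix_i|$ for every convex combination, so it is $c(x)$. Put $p=c/|c|$. From $\langle c,x_i-c\rangle\ge0$ we get $\langle p,x_i\rangle\ge|c|>0$.

We contract toward $p$ by a dilation in stereographic coordinates. For $z\in S^2$ with $\langle p,z\rangle>0$ let
\[
w=\frac{z-\langle z,p\rangle p}{1+\langle z,p\rangle}\in p^\perp,\qquad z_s=\frac{(1-s^2|w|^2)\,p+2sw}{1+s^2|w|^2}\quad(0\le s\le1).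
\]
Then $|w|=\tan\frac{\rho(z,p)}2<1$, $z_1=z$, $z_0=p$ and $\langle p,z_s\rangle>0$. For two such points, with $A=|w|^2$, $A'=|w'|^2$ and $\sigma=s^2$, expanding $2-2\langle z_s,z'_s\rangle$ gives
\[
|z_s-z'_s|^2=4|w-w'|^2\,\frac{\sigma}{(1+A\sigma)(1+A'\sigma)} .
\]
The derivative of the fraction in $\sigma$ has the sign of $1-AA'\sigma^2>0$, so $|z_s-z_s'|\le|z-z'|$. Thus $(x,s)\mapsto((x_i)_s)_i$, with $p=p(x)$, is a homotopy in $U_q$ from a map onto the diagonal to the identity. It fixes the diagonal, where $p=x_i$ and $w=0$.

Let $\mathcal D^\Delta_{p,q}=C_p(S^2)$ for all $q$, with $\partial''=\sum_{i=0}^q(-1)^i\operatorname{id}$ for $q\geq1$, which is $0$ for odd $q$ and the identity for even $q$. The inclusion of the row $q=0$ in $\mathcal D^\Delta$ is an isomorphism on the homology of columns, and the diagonal maps give a map $\mathcal D^\Delta\to\mathcal D^U$ that is an isomorphism on the homology of rows. Now (H3) gives the second claim, and the third follows since $U_0=S^2$ for all $r$.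
\end{proof}

\subsection{Surrounding tuples}

Let $R_q\subset(S^2)^{q+1}$ be the set of tuples whose set of entries is a tetrahedron. We claim that for $r_0<r\le d$ the manifold $M_q$ has the homology of $R_q$. The smallest cases are these: $M_q=\emptyset$ for $q\le2$ by Lemma~\ref{lem:hull}(b), since the hull of three points has no interior; and $R_3$, the space of ordered tetrahedra, is a copy of $O(3)$, so the claim is that the quadruples of diameter less than $r$ around the origin have the homology of two copies of $SO(3)$. The idea is to let the diameter decrease. It is not a smooth function, but it is a maximum of smooth functions, and Theorem~\ref{thm:locked}(a) will show that it has no critical points outside $R_q$ in the sense appropriate to such functions.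

Fix $q$. Let $g_{ij}(x)=-\langle x_i,x_j\rangle$ and $g=\max_{i,j}g_{ij}$, so that $S_q(r)=\{g<\kappa_r\}$. A pair $(i,j)$ is \emph{active} at $x$ if $g_{ij}(x)=g(x)$. By continuity, every $x$ has a neighborhood in which all active pairs are active at $x$. Let $M=M_q(d)$ and, for $\frac13<\mu<\frac1{\sqrt5}$,
\[
M^{\le\mu}=\{x\in M:g(x)\le\mu\}=\{x\in(S^2)^{q+1}:g(x)\le\mu,\ 0\in\operatorname{conv}\{x_i\}\},
\]
which is compact by the second description. On $M$ we have $g\ge\frac13$, with equality exactly on $R_q$: if $g(x)=\frac13$, the entries contain a tetrahedron $T$ by Lemma~\ref{lem:hull}(a), and all entries belong to $T$ by Lemma~\ref{lem:tet}. The set $R_q$ is empty or a finite disjoint union of free $SO(3)$-orbits, hence a compact submanifold of $M$.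

\begin{lemma}\label{lem:descent}
For $r_0<r\le d$, the map $H_*(R_q)\to H_*(M_q(r))$ is an isomorphism.
\end{lemma}

\begin{proof}
\emph{Descent directions.} Let $x\in M\setminus R_q$, let $\Sigma$ be its set of entries and $\varrho=\operatorname{diam}\Sigma\in(r_0,d)$; ``long'' now refers to $\varrho$. We want a tangent vector $v$ at $x$ with $Dg_{ij}(v)<0$ for all active pairs. One movable point shortens only its own long pairs, so we peel off movable points one at a time and give them rapidly decreasing speeds. Put $\Sigma_1=\Sigma$. As long as $\Sigma_k$ has a long pair, the points of $\Sigma_k$ in long pairs of $\Sigma_k$ form a tight set of diameter $\varrho$, which is not locked by Theorem~\ref{thm:locked}(a). Choose a movable point $z_k$ of it, with vector $u_k$, and put $\Sigma_{k+1}=\Sigma_k\setminus\{z_k\}$. The process stops when no long pair is left. Let $u(z_k)=\epsilon^ku_k$, and $u=0$ at the remaining points of $\Sigma$. For a long pair of $\Sigma$ let $z_j$ be the member that was removed first and $z$ the other. Then $z\in\Sigma_j$, so $\langle u_j,z\rangle>0$, while $u(z)$ is $0$ or $\epsilon^ku_k$ with $k>j$. The derivative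 of $\langle z_j,z\rangle$ is
\[
\langle u(z_j),z\rangle+\langle z_j,u(z)\rangle=\epsilon^j\langle u_j,z\rangle+O(\epsilon^{j+1})>0
\]
for small $\epsilon>0$. So $v=(u(x_i))_i$ has the required property.

\emph{A flow.} Extend $v$ to a smooth vector field on a neighborhood of $x$ in $M\setminus R_q$ so small that the inequalities persist for the pairs active at $x$ and no other pair becomes active. The inequalities survive convex combinations, so a partition of unity gives a smooth field $V$ on $M\setminus R_q$ with $Dg_{ij}(V)<0$ for the active pairs at every point. Let $\frac13<\lambda<\mu<\frac1{\sqrt5}$, and let $\chi:M\to[0,1]$ be smooth, equal to $1$ on $\{g\ge\lambda\}$ and to $0$ near $R_q$. Then $\chi V$ is a smooth field on $M$. Along a trajectory, the right derivative of $g$ is the maximum of the derivatives of the active $g_{ij}$, so it is at most $0$; and a continuous function with right derivative at most $0$ everywhere is nonincreasing. A trajectory that starts in the compact set $M^{\le\mu}$ therefore stays in it, and the flow $\phi_t$ is defined on $M^{\le\mu}$ for all $t\ge0$ and preserves $M^{\le\mu}$ and $M^{\le\lambda}$.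 The function $\max_{\mathrm{active}}Dg_{ij}(V)$ is negative, and it is upper semicontinuous since the set of active pairs can only shrink under small perturbations. So it is at most $-c<0$ on the compact set $M^{\le\mu}\cap\{g\ge\lambda\}$, where $\chi=1$. As long as $g(\phi_t(x))>\lambda$, the function $g(\phi_t(x))+ct$ is nonincreasing; hence $\phi_{t_0}(M^{\le\mu})\subset M^{\le\lambda}$ for $t_0>(\mu-\lambda)/c$. The homotopy $(\phi_t)_{0\le t\le t_0}$ shows that $\phi_{t_0}$ is a homotopy inverse of the inclusion $M^{\le\lambda}\to M^{\le\mu}$.

\emph{Near $R_q$.} The field $V$ is not controlled near $R_q$, so we argue with neighborhoods. The compact sets $M^{\le\lambda}$ decrease to $R_q$ as $\lambda\downarrow\frac13$, so every open neighborhood of $R_q$ contains $M^{\le\lambda}$ for $\lambda$ close to $\frac13$. If $R_q=\emptyset$, all sets $M^{\le\lambda}$ are empty by the previous step. Otherwise choose $\lambda$ such that $M^{\le\lambda}$ lies in a tubular neighborhood of $R_q$; its retraction shows that $H_*(R_q)\to H_*(M^{\le\lambda})$ is injective. The open set $\{g<\lambda\}\cap M$ contains a smaller tubular neighborhood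 $\Omega$, which deformation retracts to $R_q$, and $\Omega\supset M^{\le\lambda'}$ for some $\lambda'\in(\frac13,\lambda)$. The isomorphism $H_*(M^{\le\lambda'})\to H_*(M^{\le\lambda})$ factors through $H_*(\Omega)\cong H_*(R_q)$, so $H_*(R_q)\to H_*(M^{\le\lambda})$ is also surjective. By the previous step it is an isomorphism for all $\lambda\in(\frac13,\frac1{\sqrt5})$. Finally $M_q(r)$ is the union of the sets $M^{\le\mu}$ with $\frac13<\mu<\kappa_r$, and every compact subset of $M_q(r)$ lies in one of them, so $H_*(M_q(r))$ is the direct limit of the groups $H_*(M^{\le\mu})$.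
\end{proof}

Each tetrahedron should contribute one $3$-dimensional cell, in a family parametrized by $Y$. The family of orientations is trivial because rotations permute the vertices evenly.

\begin{lemma}\label{lem:tetchains}
For $r_0<r\le d$, $H_n(\operatorname{Tot}\mathcal D^M)\cong H_{n-3}(Y)$ for all $n$.
\end{lemma}

\begin{proof}
Omitting an entry of a tuple in $R_q$ gives a tuple in $R_{q-1}$, or one whose entries form a proper subset of a tetrahedron and which lies in $U_{q-1}$. So $\mathcal D^R_{p,q}=C_p(R_q)$ is a subcomplex of $\mathcal D^M$, and by Lemma~\ref{lem:descent} and (H3) it has the same total homology.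

Fix a tetrahedron $T$ with rotation group $A_4$, and let $\operatorname{Surj}_q$ be the finite set of surjections $\{0,\dots,q\}\to T$. The map $SO(3)\times\operatorname{Surj}_q\to R_q$, $(h,s)\mapsto h\circ s$, is onto, and its fibers are the orbits of the free action $\gamma(h,s)=(h\gamma^{-1},\gamma s)$ of $A_4$. By compactness $R_q$ is the quotient space, and the map is a covering. Singular simplices lift, uniquely up to $A_4$; so a basis of $C_p(R_q)$ is given by the classes $[\sigma,s]=[\sigma\gamma^{-1},\gamma s]$ of pairs, where $\sigma$ is a singular $p$-simplex of $SO(3)$ and $s\in\operatorname{Surj}_q$. The differential $\partial'$ acts on $\sigma$, and $\partial''$ acts on $s$, with nonsurjective faces counted as $0$.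

Let $\mathcal O_q$ be the vector space with basis $\operatorname{Surj}_q$. The complex $\mathcal O_\bullet$ is the quotient of the ordered chain complex of the full simplex on $T$ by that of its boundary. The oriented chain complex of this pair is $\Bbbk$ in degree $3$, so by (H1) the map $\mathcal O_\bullet\to\Bbbk$ that sends a bijection $s\in\operatorname{Surj}_3$ to its sign, relative to a fixed ordering of $T$, and $\mathcal O_q$ to $0$ for $q\neq3$, is a chain map and an isomorphism on homology. Let $\mathcal E$ be the double complex with $\mathcal E_{p,3}=C_p(Y)$ and $\mathcal E_{p,q}=0$ for $q\ne3$, and define $\mathcal D^R\to\mathcal E$ by $[\sigma,s]\mapsto\operatorname{sgn}(s)\,\bar\sigma$, where $\bar\sigma$ is the image of $\sigma$ in $Y$. This is well defined because $\operatorname{sgn}(\gamma s)=\operatorname{sgn}(s)$ for $\gamma\in A_4$, and it commutes with both differentials. Choosing one lift $\sigma$ for each singular simplex $\bar\sigma$ of $Y$ identifies column $p$ of $\mathcal D^R$ with $\bigoplus_{\bar\sigma}\mathcal O_\bullet$, and the map with the direct sum of the maps $\mathcal O_\bullet\to\Bbbk$. By (H3),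 $H_n(\operatorname{Tot}\mathcal D^R)\cong H_n(\operatorname{Tot}\mathcal E)=H_{n-3}(Y)$.
\end{proof}

\begin{theorem}\label{thm:open}
\begin{enumerate}
\item[(a)] For $0<r\le r_0$, $H_*(\operatorname{VR}_{<r})\cong H_*(S^2)$.
\item[(b)] For $r_0<r\le d$, $H_k(\operatorname{VR}_{<r})\cong H_{k-3}(Y)$ for $k\ge4$, and $\tilde H_k(\operatorname{VR}_{<r})=0$ for $k\le3$.
\end{enumerate}
\end{theorem}

\begin{proof}
(a) Here $\mathcal D=\mathcal D^U$; apply Proposition~\ref{prop:double} and Lemma~\ref{lem:onesided}.

(b) The short exact sequence $0\to\operatorname{Tot}\mathcal D^U\to\operatorname{Tot}\mathcal D\to\operatorname{Tot}\mathcal D^M\to0$ gives, by Proposition~\ref{prop:double} and Lemmas~\ref{lem:onesided} and~\ref{lem:tetchains}, a long exact sequence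
\[
\cdots\to H_{k-2}(Y)\to H_k(S^2)\to H_k(\operatorname{VR}_{<r})\to H_{k-3}(Y)\to H_{k-1}(S^2)\to\cdots .
\]
For $k\ge4$ the groups $H_k(S^2)$ and $H_{k-1}(S^2)$ vanish, and for $k\le1$ the groups $H_{k-2}(Y)$ and $H_{k-3}(Y)$ vanish, which gives the claim in these degrees. What remains is
\[
0\to H_3(\operatorname{VR}_{<r})\to H_0(Y)\to H_2(S^2)\to H_2(\operatorname{VR}_{<r})\to0,
\]
with both middle terms equal to $\Bbbk$. It suffices to show $H_2(\operatorname{VR}_{<r})=0$, for then the middle map is onto, hence bijective. The reason is that the fundamental class of the sphere can be pushed onto the boundary of a tetrahedron, which is now filled.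

Let $\epsilon=\frac25<r_0$. Then $\mathcal D(\epsilon)=\mathcal D^U(\epsilon)$, so by Lemma~\ref{lem:onesided} the map $H_2(\operatorname{Tot}\mathcal D(\epsilon))\to H_2(\operatorname{Tot}\mathcal D^U(r))$ is an isomorphism, and $H_2(\operatorname{Tot}\mathcal D^U(r))\to H_2(\operatorname{Tot}\mathcal D(r))$ is onto by the sequence above. By Proposition~\ref{prop:double}, $H_2(\operatorname{VR}_{<\epsilon})\to H_2(\operatorname{VR}_{<r})$ is onto. Fix a tetrahedron $T$ and let $t(x)\in T$ be a vertex nearest to $x$. By Lemma~\ref{lem:tet}, $|x-t(x)|^2\le2-\frac23=\frac43$. If $x,x'$ lie in a simplex $\sigma$ of $\operatorname{VR}_{<\epsilon}$, then $|x-t(x')|<\frac25+\frac2{\sqrt3}<1.56<r_0$. So $\sigma\cup t(\sigma)$ has diameter at most $r_0<r$, and the inclusion $\operatorname{VR}_{<\epsilon}\to\operatorname{VR}_{<r}$ is contiguous to $t$. The map $t$ factors through the full simplex on $T$, so it induces $0$ on $H_2$.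
\end{proof}

\section{The birth value}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main} and of Theorem~\ref{thm:all}(1),(2)]
Let $r<d$ and $r\ne r_0$. By Theorem~\ref{thm:locked}(a) no locked set has diameter $r$, so $H_*(\operatorname{VR}_r)\cong H_*(\operatorname{VR}_{<r})$ by Proposition~\ref{prop:closed}. Theorem~\ref{thm:open} and Lemma~\ref{lem:Y} now give Theorem~\ref{thm:all}(1); note that $\tilde H_{k-3}(Y)=0$ for $k\le3$ as $Y$ is connected.

Let $r=r_0$. The locked sets of diameter $r_0$ are tetrahedra, which are maximal simplices by Lemma~\ref{lem:tet}. By Proposition~\ref{prop:closed}, $H_k(\operatorname{VR}_{r_0},\operatorname{VR}_{<r_0})=0$ for $k\ne3$. Since $H_5(\operatorname{VR}_{<r_0})\cong H_5(S^2)=0$, we get $H_5(\operatorname{VR}_{r_0})=0$.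

Thus $H_5(\operatorname{VR}_r)=0$ for $r\le r_0$, and $H_5(\operatorname{VR}_r)\cong H_2(Y)$ for $r_0<r<d$. If $\operatorname{char}\Bbbk=3$, the latter group is $\Bbbk$, and the birth value is $r_0$, not attained. If $\operatorname{char}\Bbbk\neq3$, it is $0$, so $H_5(\operatorname{VR}_r)=0$ for all $r<d$, while $H_5(\operatorname{VR}_d)\neq0$ by Proposition~\ref{prop:cycle}. This proves Theorem~\ref{thm:all}(2), and for $\Bbbk=\mathbb Z/2$ Theorem~\ref{thm:main}.
\end{proof}

\begin{remark}\label{rem:r0}
At $r_0$ the exact sequence of the pair reads $0\to H_3(\operatorname{VR}_{r_0})\to\bigoplus_T\Bbbk\to H_2(\operatorname{VR}_{<r_0})=\Bbbk$, with the sum over all tetrahedra. So $H_3(\operatorname{VR}_{r_0})$ has uncountable dimension, whereas $H_3(\operatorname{VR}_r)=0$ for $r_0<r<d$: at $r_0$ one sees the set $Y$, and just above $r_0$ the space $Y$. The same could happen to $H_5$ at $d$, and the next section shows that over $\mathbb Z/2$ some class survives.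
\end{remark}

\section{At the scale $d$ and just above it}\label{sec:after}

We prove Theorem~\ref{thm:all}(3). Let $\operatorname{char}\Bbbk\ne3$. The $P$-sets are locked by \eqref{eq:stress}, they are the only locked sets of diameter $d$ by Theorem~\ref{thm:locked}(b), and they are maximal simplices of $\operatorname{VR}_d$ by Lemma~\ref{lem:P}. By Proposition~\ref{prop:closed} and Theorem~\ref{thm:open}(b), $H_5(\operatorname{VR}'_d)\cong H_2(Y)=0$ and $H_4(\operatorname{VR}'_d)\cong H_1(Y)=0$. The exact sequence of the pair $(\operatorname{VR}_d,\operatorname{VR}'_d)$ gives an isomorphism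
\begin{equation}\label{eq:atd}
H_5(\operatorname{VR}_d)\ \cong\ H_5(\operatorname{VR}_d,\operatorname{VR}_d')=\bigoplus_{P\text{-sets}}\Bbbk,
\end{equation}
which records the coefficients of the $P$-sets in a cycle. This is the first half of (3).

From now on $\Bbbk=\mathbb Z/2$. To detect a class above $d$ we need a cocycle. The natural candidate takes the value $1$ on the $5$-simplices that are close to a $P$-set and $0$ on the others; coefficients $\mathbb Z/2$ spare us orientations. It is a cocycle if every $6$-simplex has an even number of such faces, and this will hold because a seventh point must nearly duplicate one of the six. On cycles of $\operatorname{VR}_d$ the cocycle will count $P$-sets modulo $2$. The icosahedral cycle $z$ is therefore of no use: it contains twelve $P$-sets, each consisting of a vertex of $I$ and the five vertices at distance $d$ from it. Instead we take, by \eqref{eq:atd}, a $5$-cycle $z'$ of $\operatorname{VR}_d$ that contains $P$ and no other $P$-set.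

For $\eta>0$ call a set of six points \emph{$\eta$-close} if there is a bijection onto a $P$-set that moves each point by at most $\eta$. The first step is a local rigidity statement. The relations \eqref{eq:stress} turn the inequalities imposed by the diameter into equalities, and a rank count finishes the argument.

\begin{lemma}\label{lem:rigid}
There is $\eta_0\in(0,\frac14)$ such that every $\eta_0$-close set of diameter at most $d$ is a $P$-set.
\end{lemma}

\begin{proof}
Let $w=(w_1,\dots,w_6)=(N,y_0,\dots,y_4)$. If the lemma fails, there are $x^{(n)}\in(S^2)^6$ of diameter at most $d$, not forming $P$-sets, that converge to $w$ after rotation. Rotate each $x^{(n)}$ so that $t_n=|x^{(n)}-w|>0$ is minimal over $SO(3)$. Then $t_n\to0$, and differentiating along rotations gives $\sum_i\langle\xi\times x_i^{(n)},x_i^{(n)}-w_i\rangle=0$ for all $\xi\in\mathbb R^3$. Passing to a subsequence, $(x^{(n)}-w)/t_n$ converges to a unit vector $v=(v_i)$. Dividing the following relations by $t_n$ and letting $n\to\infty$, we obtain: from $2\langle w_i,x^{(n)}_i-w_i\rangle+|x^{(n)}_i-w_i|^2=0$, that $v_i\in w_i^\perp$; from the minimality condition,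 that $v$ is orthogonal to all \emph{orbit directions} $(\xi\times w_i)_i$; and from $\langle x_i^{(n)},x_j^{(n)}\rangle-\langle w_i,w_j\rangle\geq0$ for the ten long pairs of $P$, that
\[
L_{ij}(v):=\langle v_i,w_j\rangle+\langle w_i,v_j\rangle\ge0 .
\]
For weights $c_{ij}=c_{ji}$ on the long pairs,
\begin{equation}\label{eq:weights}
\sum_{\{i,j\}}c_{ij}L_{ij}(v)=\sum_i\Bigl\langle v_i,\sum_jc_{ij}w_j\Bigr\rangle .
\end{equation}
Give the pairs $\{N,y_i\}$ weight $\varphi$ and the pairs $\{y_i,y_{i+2}\}$ weight $1$. By \eqref{eq:stress} each inner sum $\sum_jc_{ij}w_j$ is a multiple of $w_i$, so \eqref{eq:weights} vanishes, and all ten numbers $L_{ij}(v)$ are $0$.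

So $v$ is in the kernel of the linear map $L:\bigoplus_iw_i^\perp\cong\mathbb R^{12}\to\mathbb R^{10}$. By \eqref{eq:weights}, weights $(c_{ij})$ annihilate the image of $L$ exactly when, for each $i$, the projection of $\sum_jc_{ij}w_j$ to $w_i^\perp$ vanishes. At $y_i$ the long neighbors are $N,y_{i+2},y_{i-2}$. The projections of $N$ and $y_{i+2}$ are distinct and of equal length, and not opposite, since that would give $\langle N,y_{i+2}\rangle=\frac25-1$. So the three projections span the plane, and their linear relations are the multiples of $(\varphi,1,1)$, say with factor $\lambda_i$. The weight of $\{y_i,y_{i+2}\}$ equals both $\lambda_i$ and $\lambda_{i+2}$, so all $\lambda_i$ agree. The annihilator is therefore one-dimensional, $L$ has rank $9$, and its kernel has dimension $3$. The orbit directions lie in the kernel and form a $3$-dimensional space, since $\xi\times N=\xi\times y_0=0$ forces $\xi=0$. Hence $v$ is an orbit direction orthogonal to all orbit directions, so $v=0$, a contradiction.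
\end{proof}

\begin{lemma}\label{lem:pairs}
There is $\varepsilon>0$ such that every set $\tau$ of seven points with $\operatorname{diam}\tau<d+\varepsilon$ contains either no or exactly two $\eta_0$-close subsets.
\end{lemma}

\begin{proof}
Distinct points of an $\eta_0$-close set are at distance at least $a-2\eta_0>\frac12$. Fix $\theta$ with $0<\theta<\min(\eta_0,\frac1{16})$. We claim that for some $\varepsilon>0$ the following holds: if $\operatorname{diam}\tau<d+\varepsilon$ and $\tau=\{x_1,\dots,x_6,y\}$ with $\{x_1,\dots,x_6\}$ $\eta_0$-close, then there are a $P$-set $\{w_1,\dots,w_6\}$ and an index $j$ with $|x_i-w_i|\le\theta$ for all $i$ and $|y-w_j|\le\theta$. Otherwise there are counterexamples of diameter less than $d+\frac1n$. Pass to a subsequence along which the seven points and the matching $P$-sets converge. The limits $w_i$ of the $x_i$ are distinct and form an $\eta_0$-close set of diameter at most $d$, hence a $P$-set by Lemma~\ref{lem:rigid}. The limit of $y$ is at distance at most $d$ from all $w_i$, hence equals some $w_j$ by Lemma~\ref{lem:P}. For large $n$ this $P$-set has the required property, a contradiction.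

Given the claim, $\tau\setminus\{y\}$ and $\tau\setminus\{x_j\}$ are $\theta$-close, hence $\eta_0$-close. Omitting any other point leaves $x_j$ and $y$, at distance at most $2\theta<\frac12$, so the result is not $\eta_0$-close.
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:all}(3)]
Let $d\le r<d+\varepsilon$, and let $\phi:C_5(\operatorname{VR}_r;\mathbb Z/2)\to\mathbb Z/2$ be the linear map with $\phi(\sigma)=1$ if the simplex $\sigma$ is $\eta_0$-close and $\phi(\sigma)=0$ otherwise. By Lemma~\ref{lem:pairs}, $\phi$ vanishes on boundaries. By Lemma~\ref{lem:rigid}, among the simplices of $\operatorname{VR}_d$ it takes the value $1$ exactly on the $P$-sets, so $\phi(z')=1$. Hence $z'$ is not a boundary in $\operatorname{VR}_r$.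
\end{proof}

\begin{remark}
Over $\mathbb Z/2$ the filtration $\operatorname{VR}_{<r}$ has the same birth value $d$ for $H_5$, not attained. Indeed $H_5(\operatorname{VR}_{<r};\mathbb Z/2)=0$ for $r\le d$ by Theorem~\ref{thm:open}, and for $d<r<d+\varepsilon$ the nonzero map of Theorem~\ref{thm:all}(3) factors through $H_5(\operatorname{VR}_{<r};\mathbb Z/2)$.
\end{remark}

\begin{thebibliography}{9}
\bibitem{giessen}
\emph{Justus-Liebig-} (as printed: JUSTUS-LIEBIG-),
\texttt{https://jlupub.ub.uni-giessen.de/\allowbreak bitstreams/\allowbreak 34b835ec-c58f-4735-8982-4e822628bd74/\allowbreak download}.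
\end{thebibliography}
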